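# Straight-line orthogonal drawings of binary trees in linear area

## 1. Complete binary trees, and what they hide

We want to draw a tree on graph paper using little paper. A *straight-line orthogonal drawing* (*SO-drawing*) of a tree maps each node to a distinct point of the integer grid and each edge to a horizontal or vertical straight segment between its end-nodes, so that no two edges cross and no edge passes through a node other than its end-nodes. The *area* is the area of the smallest axis-parallel rectangle enclosing the drawing. A *binary tree* here is a rooted tree in which every node has at most two children. The children have no prescribed order, so we may put either child on either side.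

The question, from the volume *Graph Drawing* (doi:10.1007/978-3-540-77537-9), is this: is there a constant $c$ such that every $n$-node binary tree has an SO-drawing of area at most $cn$?

Some conventions hold throughout. A $W\times H$ *box* consists of $W$ consecutive grid columns and $H$ consecutive grid rows. Columns are numbered to the right, rows are numbered downward, and $(x,y)$ is the point in column $x$ and row $y$. By area we mean the number $WH$ of grid points of the box, which is at least the geometric area $(W-1)(H-1)$, so upper bounds for $WH$ are upper bounds for the area. Logarithms are to base 2. Subtrees may be empty. The eight symmetries of the grid square map SO-drawings to SO-drawings.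

Since nodes occupy distinct grid points, $WH\ge n$ always. A path with $n$ nodes fits in an $n\times1$ box. A root with two leaf children fits in a $2\times2$ box: root $(1,1)$, children $(1,2)$ and $(2,1)$. The first interesting family is also easy.

**Example 1 (complete binary trees).** *The complete binary tree of height $h$, with $n=2^{h+1}-1$ nodes, has an SO-drawing of area less than $6n$ with the root at a corner of the box.*

*Proof.* Suppose the complete tree of some height is drawn in a $W\times H$ box with the root at the top-left corner. Then the tree of height one more fits in a $2W\times(H+1)$ box. Put the new root at $(1,1)$. Put one copy in columns $1,\dots,W$ and rows $2,\dots,H+1$, with its root at $(1,2)$. Put the other copy in columns $W+1,\dots,2W$ and rows $1,\dots,H$, with its root at $(W+1,1)$. The vertical edge has unit length, and the horizontal edge runs on row 1, above the first copy. The transposed step turns a $W\times H$ box into a $(W+1)\times 2H$ box.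

Do one step and then one transposed step. The height of the tree grows by 2 and $W\times H$ becomes $(2W+1)\times(2H+2)$. Starting from the single node ($1\times1$), height $2t$ is drawn in $W_t\times H_t$ with
$$W_t=2^{t+1}-1,\qquad H_t=3\cdot2^t-2 .$$
So for $h=2t$ the area is less than $6\cdot4^t$, while $n=2\cdot 4^t-1\ge4^t$. For $h=2t+1$, one more step gives the box $2W_t\times(H_t+1)$, of area less than $12\cdot4^t$, while $n=4\cdot4^t-1\ge3\cdot4^t$. $\square$

For $h=2$ the construction gives seven nodes in a $3\times4$ box: root $(1,1)$; children $(2,1)$ and $(1,3)$; grandchildren $(3,1),(2,2)$ and $(2,3),(1,4)$.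

What changes for a general tree?

1. In a complete tree the root itself splits the tree into two halves. In general a balanced split happens at a node $v$ deep in the tree. Then a third piece remains, the part above $v$: a path from the root with subtrees hanging from it. This piece has *two* places where it must connect, the root and the parent of $v$.
2. The pieces have different sizes, so they need boxes of different shapes.
3. Each step above cost one extra row or column. In the complete tree the sides double, so these costs are harmless. In general we need a budget showing that all losses together amount to a constant factor.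

## 2. The two theorems

**Theorem 1.** *There is a constant $c$ such that every $n$-node binary tree has an SO-drawing, in a square box with the root at a corner, of area at most $cn$.*

So the answer is yes. Rooting at a leaf gives the same for every tree of maximum degree at most 3, since then every node has at most two children.

**Theorem 2.** *There is a constant $c$ such that for all $n\ge1$ and all integers $W,H$ with $\min(W,H)\ge4\log n+4$ and $WH\ge cn$, every $n$-node binary tree has an SO-drawing in a $W\times H$ box with the root at a corner. Conversely, for every $n$ there is an $n$-node binary tree all of whose SO-drawings in a $W\times H$ box satisfy $\min(W,H)\ge\frac12(\log(n+1)-1)$ and (trivially) $WH\ge n$.*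

## 3. Spine pieces and drawings with two ends

We need names for the pieces and for how they are allowed to sit in a box.

**Definition (R-drawing).** An R-drawing of a nonempty binary tree $T$ in a $W\times H$ box is an SO-drawing in the box with the root at the top-left corner. By symmetry we may put the root at any other corner, or transpose.

**Definition (spine piece).** A spine piece is $P=(x_1,\dots,x_k;T_1,\dots,T_k)$ with $k\ge1$: a path $x_1\cdots x_k$ (the *spine*) and possibly empty binary trees $T_i$, where the root of $T_i$ is joined to $x_i$. Its size is $k+\sum|T_i|$. Its reversal is also a spine piece.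

**Definition (A-drawing).** An A-drawing of $P$ with *length* $\ell$ and *depth* $d$ is an SO-drawing in a box of $\ell$ columns and $d$ rows with $x_1$ at the top-left corner, $x_k$ on the top row, and no point of the drawing on the top row strictly to the right of $x_k$. Images under grid symmetries are also called A-drawings.

An A-drawing has both ends accessible from the same side of the box. Something can be attached at $x_1$ from the left, and an edge can leave $x_k$ to the right along the top row. The inner spine nodes need *not* be on the top row. For instance, the path $x_1x_2x_3x_4$ with empty trees has the A-drawing $(1,1),(1,2),(2,2),(2,1)$ of length 2 and depth 2, and also the A-drawing $(1,1),(2,1),(3,1),(4,1)$ of length 4 and depth 1. On the other hand, $(1,1),(1,2),(3,2),(3,1),(2,1)$ is an SO-drawing of a 5-node path, but not an A-drawing: $x_5=(2,1)$ is on the top row, but $x_4=(3,1)$ lies to its right.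

**Definition (Z-drawing).** A Z-drawing of $P$ in a $u\times h$ box has $x_1$ at the top-left corner and $x_k$ at the bottom-right corner.

For the path on four nodes, $(1,1),(1,2),(2,2),(2,3)$ is a Z-drawing in $2\times3$.

*Padding.* An R- or A-drawing in a box is also one in any larger box: add columns at the right and rows at the bottom.

The next lemma generalizes the step of Example 1. It puts three pieces side by side.

**Lemma 1.** *Let $D\ge2$. Widths $w_i$ of empty pieces are $0$.*

*(a) Let $v$ be a node of a binary tree $T$, with child subtrees $T',T''$. Let $B$ be the spine piece formed by the path from the root to the parent of $v$ and the other child subtrees hanging from it ($B$ is empty if $v$ is the root). If $B$ has an A-drawing of length $w_1$ and depth $\le D$, $T'$ an R-drawing in $w_2\times(D-1)$, and $T''$ one in $w_3\times D$, then $T$ has an R-drawing in $(w_1+\max(1,w_2)+w_3)\times D$.*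

*(b) Let $1\le\mu\le k$, $B_1=(x_1,\dots,x_{\mu-1})$ and $B_2=(x_{\mu+1},\dots,x_k)$, with their trees. If $B_1,B_2$ have A-drawings of lengths $w_1,w_3$ and depths $\le D$, and $T_\mu$ an R-drawing in $w_2\times(D-1)$, then $P$ has an A-drawing of length $w_1+\max(1,w_2)+w_3$ and depth $D$.*

*(c) If each nonempty $T_i$ has an R-drawing in $w_i\times(D-1)$, then $P$ has an A-drawing of length $\sum_i\max(1,w_i)$ and depth $D$.*

*Proof.* (a) Put the A-drawing of $B$ in columns $1,\dots,w_1$ with the top row of its box on row 1. Put $v$ at $(w_1+1,1)$. Put $T'$ in rows $2,\dots,D$ with its root at $(w_1+1,2)$, and $T''$ with its root at $(w_1+\max(1,w_2)+1,\,1)$, its box extending right and down. The three boxes are disjoint, and $v$ lies in none of them. The edge from the last spine node of $B$ to $v$ runs on row 1, which is clear to the right of that node by the definition of an A-drawing. The edge from $v$ to the root of $T'$ has unit length. The edge from $v$ to the root of $T''$ runs on row 1 above the box of $T'$. The root of $T$ is the first node of $B$, or $v$ if $B$ is empty; in both cases it is at $(1,1)$.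

(b) Use the same layout with $v=x_\mu$, $T'=T_\mu$, and $B_2$ in place of $T''$, with $x_{\mu+1}$ at the top-left corner of the box of $B_2$. Then $x_1$ is at $(1,1)$. If $\mu<k$, then $x_k$ is on row 1 and row 1 is clear to its right by the property of $B_2$. If $\mu=k$, then $x_k=v$, and everything in columns $\ge w_1+1$ other than $v$ is in rows $\ge2$.

(c) Place $x_1,\dots,x_k$ on row 1, each $x_i$ at the left end of its own range of $\max(1,w_i)$ columns, with $T_i$ in rows $2,\dots,D$ and its root directly below $x_i$. The spine edges run on row 1, and nothing else is there. $\square$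

## 4. Halving gives $n\log n$, and then the spine gets in the way

Two halving rules will be used all the time.

*Tree rule.* In a binary tree of size $m$, the nodes with subtree size $>m/2$ form a path from the root: the root is one of them, the parent of such a node is such a node, and two siblings cannot both be such nodes. Let $v$ be the deepest one. With $B,T',T''$ as in Lemma 1(a), $|B|<m/2$, because the subtree of $v$ has more than $m/2$ nodes, and $|T'|,|T''|\le m/2$ by the choice of $v$. The three sizes sum to $m-1$.

*Spine rule.* In a spine piece of size $m$ let $p_i=1+|T_i|$ and let the *median* $\mu$ be the least index with $p_1+\dots+p_\mu\ge m/2$. Then $\sum_{i<\mu}p_i\le m/2$ and $\sum_{i>\mu}p_i\le m/2$. Thus $B_1$ and $B_2$ in Lemma 1(b) have size at most $m/2$. But $T_\mu$ is only known to have size at most $m-1$.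

**Example 2 (area $O(n\log n)$).** *Every tree of size $m$ has an R-drawing of width at most $m$ and height at most $2\log m+1$. Every spine piece of size $m$ has an A-drawing of length at most $m$ and depth at most $2\log m+2$.*

*Proof.* Induct on $m$; for $m=1$ a single node does both. Let $m\ge2$. For a tree, apply Lemma 1(a) at the node $v$ of the tree rule with $D=\lfloor2\log m\rfloor+1\ge3$. The piece $B$ has depth at most $2\log(m/2)+2=2\log m$, hence at most $D$. The trees $T',T''$ have height at most $2\log (m/2)+1=2\log m-1$, hence at most $D-1$. For a spine piece, apply Lemma 1(b) at the median with $D=\lfloor2\log m\rfloor+2$. The depths of $B_1,B_2$ are at most $2\log m$, and the height of $T_\mu$ is at most $2\log m+1$, hence at most $D-1$. In both cases the width is at most $s_1+\max(1,s_2)+s_3\le s_1+s_2+s_3+1=m$, where $s_1,s_2,s_3$ are the sizes of the three pieces. $\square$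

The waste is visible: every piece, however small, occupies whole columns of the strip of depth $D$, and a small piece cannot fill a column. The sensible repair is to stop splitting once a piece has size about $D^2$ and to draw it in a nearly square box. That reduces everything to square boxes. So let us try to draw a tree of size $m$ in a box with $W\approx H\approx\sqrt{Cm}$.

Split by the tree rule, and give the pieces slots of height $H$ and widths proportional to their sizes. These slots are taller than wide. For $T'$ and $T''$ this is no obstacle: an R-drawing can be transposed, so inside a tall slot we can again cut along the longer side. The spine piece $B$ is different. Its slot is an A-drawing with length $\ell<d$, and the definition of an A-drawing is not symmetric under transposition: both ends must be reached from the *short* side of the box. All we have for spine pieces is Lemma 1(b),(c), and here it stops: by induction, in any A-drawing built from (b) and (c) alone, all spine nodes lie on the top row, in different columns, so $\ell\ge k$. If $B$ is a bare path with $k=m$ nodes and the box has $\ell<m$ and $\ell d\approx Cm$, this method cannot produce the drawing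 at all.

So in a tall box the spine must go down and come back up. The 4-node path above did this in a $2\times2$ box. With hanging trees there is a local obstruction at the turns: a node at a corner of a box has only two grid directions inside the box, so a spine node with two spine neighbors and a nonempty tree cannot sit at the corner where the spine turns, if all three must be inside. The turns have to be arranged so that every tree still finds room.

## 5. Z-drawings and the fold

The plan is to let the spine go down in one leg, cross at the bottom, and come up in another leg. Each leg is a Z-drawing: it enters at the top-left and leaves at the bottom-right. The first three spine nodes make the turn from the left side of the leg to its right side. The rest of the leg, the *tail*, is an A-drawing *rotated by a quarter turn*, so that its length runs along the long side of the box.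

**Lemma 2 (Z-drawing).** *Let $k\ge4$, $u\ge2$. Suppose $T_1,T_2,T_3$ have R-drawings of width $u-1$ and heights $h_1,h_2,h_3$ ($h_i=0$ if $T_i=\emptyset$). Suppose moreover that either $k=4$ and $T_4$ has an R-drawing of width $u-1$ and height $h_4$ ($0$ if empty), or the reversed tail $(x_k,\dots,x_4)$ has an A-drawing of length $h_4$ and depth $\le u$. If*
$$\max(1,h_1)+h_3+1+h_2+\max(1,h_4)\le h,$$
*then $P$ has a Z-drawing in $u\times h$.*

*Proof.* Put $\rho=\max(1,h_1)+h_3+1$. Place the first three nodes and their trees as follows.

- $x_1$ at $(1,1)$; $T_1$ in columns $2,\dots,u$ and rows $1,\dots,h_1$, with its root at $(2,1)$, the top-left corner of its box.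
- $x_2$ at $(1,\rho)$ and $x_3$ at $(u,\rho)$.
- $T_3$ in columns $2,\dots,u$ and the $h_3$ rows just above row $\rho$, with its root at the bottom-right corner $(u,\rho-1)$ of its box.
- $T_2$ in columns $1,\dots,u-1$ and rows $\rho+1,\dots,\rho+h_2$, with its root at $(1,\rho+1)$.

The tail uses only the last $\max(1,h_4)$ rows. In the first case put $x_4$ at $(u,h)$ and $T_4$ in columns $1,\dots,u-1$ with its root at the bottom-right corner $(u-1,h)$ of its box. In the second case place the A-drawing of the reversed tail with $x_k$ at $(u,h)$, its length running upward along column $u$ and its depth running leftward. Then $x_4$ lies on column $u$, and within the rows of this box column $u$ is clear above $x_4$.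

The boxes are disjoint: $T_1$ uses rows up to $\max(1,h_1)$, $T_3$ the next $h_3$ rows, row $\rho$ contains no box, $T_2$ uses rows $\rho+1,\dots,\rho+h_2$, and by hypothesis the tail begins below row $\rho+h_2$. Now the edges. The edge $x_1x_2$ runs in column 1, while $T_1,T_3$ lie in columns $\ge2$. The edge $x_2x_3$ runs in row $\rho$, which meets no box. The edge $x_3x_4$ runs down column $u$, past $T_2$ (columns $\le u-1$), and then, in the first case, past $T_4$ (columns $\le u-1$), and in the second case through the clear part of column $u$. The edges to the roots of $T_1,T_2,T_3$ (and of $T_4$ in the first case) have unit length. So there are no crossings, $x_1$ is at the top-left corner and $x_k$ at the bottom-right corner. $\square$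

With four spine nodes, empty trees, $u=2$ and $h=3$, this is the Z-drawing $(1,1),(1,2),(2,2),(2,3)$ of Section 3.

**Lemma 3 (fold).** *Let $k\ge9$, $5\le j\le k-4$. If $(x_1,\dots,x_{j-1})$ has a Z-drawing in $u\times d$, $(x_{j+1},\dots,x_k)$ has one in $u'\times d$, and $T_j$ has an R-drawing in $w\times(d-1)$ ($w=0$ if empty), then $P$ has an A-drawing of length $u+\max(1,w)+u'$ and depth $d$.*

*Proof.* Put the first Z-drawing in columns $1,\dots,u$, so $x_1=(1,1)$ and $x_{j-1}=(u,d)$. Put $x_j$ at $(u+1,d)$ and $T_j$ in rows $1,\dots,d-1$ with its root at the bottom-left corner $(u+1,d-1)$ of its box, in columns $u+1,\dots,u+w$. Put the second Z-drawing, reflected upside down, in the next $u'$ columns, so that $x_{j+1}$ is at its bottom-left corner (row $d$) and $x_k$ at its top-right corner (row 1). The edge $x_{j-1}x_j$ and the edge from $x_j$ to the root of $T_j$ have unit length. The edge $x_jx_{j+1}$ runs on row $d$ below $T_j$. Finally $x_k$ is on the top row in the last column, so nothing is to its right. $\square$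

For the bare path with $k=9$ and $j=5$ this gives $(1,1),(1,2),(2,2),(2,3)$, then $x_5=(3,3)$, then $(4,3),(4,2),(5,2),(5,1)$: an A-drawing of length 5 and depth 3.

## 6. Two prices per node

The geometry is complete. What remains is a budget that survives about $\log m$ levels of halving. Put, for real $m\ge1$,
$$\lambda(m)=2+\log m,\quad \sigma=\lambda^4,\quad \kappa=\lambda^{16},\quad \delta=\lambda^{-3},\quad \beta=\delta/16,$$
$$g=C(1-1/\lambda),\qquad a(m)=m\,g(m),\qquad b(m)=m\,g(m)(1+\delta(m)),$$
where $C\ge2$ is a constant chosen below. Think of $a(m)$ as the area we pay for a tree of size $m$, and of $b(m)$ as the slightly larger area we pay for a spine piece.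

Since $\lambda\ge2$, we have $C/2\le g\le C$. Since $(1-x)(1+x^3)=1-x+x^3-x^4\le1$ on $[0,1]$, also $Cm/2\le a(m)\le b(m)\le Cm$.

**Proposition.** *For a suitable constant $C$ and all integers $m\ge1$:*

- *R($m$): every binary tree of size $m$ has an R-drawing in $W\times H$ for all integers $W,H\ge1$ with $WH\ge a(m)$ and $\max(W/H,H/W)\le\kappa(m)$.*
- *A($m$): every spine piece of size $m$ has an A-drawing of length $\ell$ and depth $d$ for all integers $\ell,d\ge1$ with $\ell d\ge b(m)$, $\ell\le\kappa(m)d$, $d\le\sigma(m)\ell$.*

Boxes satisfying these inequalities are called *admissible* for size $m$.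

Why these choices? The price per node $g$ rises by $C/(\lambda(\lambda-1))$ when the size doubles, and these increments telescope to at most $C$. So a step that halves sizes may waste a relative amount of about $\lambda^{-2}$. By the tree rule, every step from a tree is of this kind. The step from a spine piece to $T_\mu$ is not, since $T_\mu$ may have $m-1$ nodes. With a single price this step would not close. Lemma 1(b) puts $T_\mu$ in depth $d-1$, which costs a factor $\frac d{d-1}$; for $d\approx\sqrt m$ this is about $1+m^{-1/2}$, whereas $a(m)/a(m-1)=1+O(1/m)$. The second price repairs this: a spine piece that hands its budget to a tree changes from price $b$ to price $a$ and frees a relative amount $\delta=\lambda^{-3}$. Since $\lambda^{-3}$ is small compared with $\lambda^{-2}$, the halving steps can pay for it. All other losses must be smaller than $\lambda^{-3}$ up to constants; hence $\sigma=\lambda^4$. Finally, the legs of a fold will have width at least about $\beta\ell$ in a box with $d\le\sigma\ell$, and the shapes that occur there have elongation up to $(\sigma/\beta)^2=256\lambda^{14}$, so $\kappa$ must be larger than that; hence $\kappa=\lambda^{16}$.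

**Step 1 (prices at half size).** *The purpose is to make the first idea precise.* The function $g$ is increasing. So is $g(1+\delta)=C(1-\lambda^{-1}+\lambda^{-3}-\lambda^{-4})$, because its $\lambda$-derivative is $C\lambda^{-2}(1-3\lambda^{-2}+4\lambda^{-3})>0$ for $\lambda\ge2$. Let $m\ge4$, so $\lambda=\lambda(m)\ge4$, and note $\lambda(m/2)=\lambda-1$. Then
$$g(m)-g(m/2)=\frac{C}{\lambda(\lambda-1)}\ \ge\ \frac{C}{(\lambda-1)^3}+\frac{C}{\lambda^3}\ \ge\ g(m/2)\,\delta(m/2)+g(m)\,\delta(m).\tag{1}$$
For the first inequality, multiply by $\lambda(\lambda-1)/C$: we need $\frac{\lambda}{(\lambda-1)^2}+\frac{\lambda-1}{\lambda^2}\le1$. Both terms decrease for $\lambda\ge4$, and at $\lambda=4$ the sum is $\frac49+\frac3{16}<1$. The second inequality uses $g\le C$. Now for $1\le s\le m/2$, monotonicity and (1) give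
$$b(s)\le s\,g(m/2)(1+\delta(m/2))\le s\,g(m)(1-\delta(m)).$$
Hence, for $m\ge4$,
$$a(s)\le s\,g(m)\ \ (1\le s\le m),\qquad a(s)\le b(s)\le s\,g(m)(1-\delta(m))\ \ (1\le s\le m/2).\tag{2}$$

**Step 2 (choice of $m_0$ and $C$).** *The purpose is to fix, once and for all, how large $m$ must be for the asymptotic comparisons.* Let $M(m)=\sqrt m\,\lambda(m)^{-8}$. Fix an absolute constant $m_0\ge4$, an integer, such that for all $m\ge m_0$, with $\lambda=\lambda(m)$,
$$\frac{10}{M}+2^7\lambda^{-4}+2^{20}\lambda^{-12}+24\lambda^2m^{-1/4}\le\frac{\delta(m)}{16}=\beta(m),\tag{3}$$
$$\lambda\ge200,\quad \kappa(m)\le\sqrt m,\quad 256\lambda^{14}\le\sqrt m,\quad 256\lambda^{14}+1\le(\lambda/2)^{16},\quad (\lambda/2)^{16}\lambda^{-3}\ge4.\tag{4}$$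
Such an $m_0$ exists. After multiplication by $\lambda^3$ the terms on the left of (3) are constants times $\lambda^{11}m^{-1/2}$, $\lambda^{-1}$, $\lambda^{-9}$, $\lambda^5m^{-1/4}$, all tending to $0$; and each inequality in (4) holds for large $m$. Then put $C=2m_0^2\,\kappa(m_0)$. There is no circularity, since (3) and (4) do not involve $C$.

**Step 3 (comparing $\kappa(m)$ with $\kappa(s)$).** *The purpose is to see that a piece of size $s$ tolerates nearly as much elongation as one of size $m$.* Let $m\ge m_0$. If $\sqrt m\le s\le m$, then $\lambda(s)\ge2+\frac12\log m\ge\lambda(m)/2\ge100$. With $q=m/s$ we have $\lambda(m)=\lambda(s)+\log q$, so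
$$\frac{\kappa(m)}{\kappa(s)}=\Big(1+\frac{\log q}{\lambda(s)}\Big)^{16}\le e^{16\log q/\lambda(s)}=q^{16\log e/\lambda(s)}\le q^{1/4},$$
because $64\log e<93\le\lambda(s)$. For $s<\sqrt m$ use $\kappa(m)\le\sqrt m$. Hence
$$\tfrac sm\kappa(m)\le(\tfrac sm)^{3/4}\kappa(s)\quad(\sqrt m\le s\le m),\qquad \tfrac sm\kappa(m)\le1\quad(s<\sqrt m).\tag{5}$$

**Step 4 (admissible boxes have long sides).** *The purpose is to bound the relative cost of one row or one column.* Let $W\times H$ be admissible for a tree of size $m$. Then $H^2\ge WH/\kappa\ge a(m)/\kappa$, and likewise for $W$. For a spine piece, $d^2\ge\ell d/\kappa\ge b(m)/\kappa$ and $\ell^2\ge\ell d/\sigma\ge b(m)/\sigma$. So for every $m\ge1$ both sides are at least $\sqrt{a(m)/\kappa(m)}$, and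
$$\sqrt{a(m)/\kappa(m)}\ \ge\ \sqrt{Cm/(2\kappa(m))}\ \ge\ \sqrt m\,\lambda(m)^{-8}=M(m).\tag{6}$$
For $m\ge m_0$, inequality (3) gives $10/M\le\beta$, so $M\ge 160\lambda^3$, and in particular all sides are at least 2.

## 7. Fitting a piece into a strip of given depth

In each layout a piece is given a strip of some depth $D$, and we ask how much width it needs. The ideal is $f/D$, where $f$ is its price. Two things can go wrong. The resulting box may be too long for its depth; condition (7) forbids this. Or it may be too thin; then we use a shorter box, which wastes little.

**Lemma 4 (slots).** *Let $f=a$, $\theta=\kappa$ (trees) or $f=b$, $\theta=\sigma$ (spine pieces), and assume R($s$), respectively A($s$). Let $D\ge1$ be an integer with*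
$$f(s)/D^2+1\le\kappa(s).\tag{7}$$
*Then every tree (spine piece) of size $s$ has an R-drawing of width $w$ and height $\le D$ (an A-drawing of length $w$ and depth $\le D$) with*
$$w\le\frac{f(s)}D+1+\min\Big(\frac{2D}{\theta(s)},\sqrt{2f(s)}\Big).\tag{8}$$
*If moreover $s\le m$ and $m\ge m_0$, then the minimum is at most*
$$2^{17}D\lambda(m)^{-16}+2\sqrt C\,m^{1/4}\ \text{ for trees, and }\ 2^{5}D\lambda(m)^{-4}+2\sqrt C\,m^{1/4}\ \text{ for both kinds.}\tag{9}$$

*Proof.* Write $f=f(s)\ge C/2\ge1$ and $\theta=\theta(s)\ge16$.

*Case $f\ge D^2/\theta$.* Take $w=\lceil f/D\rceil$ and depth $D$. Then $wD\ge f$. Also $D/w\le D^2/f\le\theta$, and $w/D\le f/D^2+1/D\le f/D^2+1\le\kappa(s)$ by (7). So the box is admissible, and $w\le f/D+1$.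

*Case $f<D^2/\theta$.* Take $w=\lceil\sqrt{2f/\theta}\,\rceil$ and depth $D_1=\lceil f/w\rceil$. Since $f/w\le\sqrt{f\theta/2}<D$ and $D$ is an integer, $D_1\le D$. Clearly $wD_1\ge f$. Next, $D_1/w\le f/w^2+1/w\le\theta/2+1\le\theta$. In the other direction, $w\le\sqrt{2f/\theta}+1$ gives $w^2\le4f/\theta+2$, so $w/D_1\le w^2/f\le4/\theta+2/f\le4\le\kappa(s)$. So the box is admissible. Finally $w\le1+\sqrt{2f/\theta}$, where $\sqrt{2f/\theta}\le\sqrt2\,D/\theta\le2D/\theta$ and $\sqrt{2f/\theta}\le\sqrt{2f}$.

In both cases R($s$) or A($s$) gives the drawing, and (8) holds.

For (9): if $s\ge\sqrt m$, then $\lambda(s)\ge\lambda(m)/2$, so $2D/\theta(s)\le2^{1+e}D\lambda(m)^{-e}$ with $e=16$ for trees and $e=4$ for spine pieces, and $2^{17}\lambda^{-16}\le2^5\lambda^{-4}$ because $\lambda\ge2$. If $s<\sqrt m$, then $\sqrt{2f(s)}\le\sqrt{2Cs}\le2\sqrt C\,m^{1/4}$. $\square$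

## 8. The induction for trees

We prove the Proposition by induction on $m$, assuming R($s$) and A($s$) for all $s<m$.

**Step 1 (small sizes, $m<m_0$).** *The purpose is to start the induction; here the constant $C$ is so large that any naive drawing fits.* By (6), both sides of an admissible box are at least $\sqrt{Cm/(2\kappa(m))}\ge\sqrt{C/(2\kappa(m_0))}=m_0>m$.

Every binary tree of size $m$ has an R-drawing in $m\times m$: put the root at $(1,1)$, one child subtree directly below it, and the other to the right on row 1, recursively. If the child subtrees have sizes $s',s''$, the width is at most $\max(1,s')+s''\le m$, and the height is at most $\max(s'+1,s'',1)\le m$. By padding, R($m$) holds.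

For a spine piece of size $m$, use Lemma 1(c) with $D=\max(2,m)\le m_0$. Each $T_i$ has size at most $m-1\le D-1$, so it has an R-drawing in $|T_i|\times(D-1)$. The length is $\sum\max(1,|T_i|)\le\sum(1+|T_i|)=m$ and the depth is $D\le m_0$. By padding, A($m$) holds.

From now on $m\ge m_0$, and $\lambda,\sigma,\kappa,\delta,\beta,M$ without argument are taken at $m$. We use the elementary inequalities
$$\frac D{D-1}\le1+\frac2D,\qquad\Big(\frac D{D-1}\Big)^2\le1+\frac6D\quad(D\ge2),\qquad\frac{1+y}{1+\delta}\le1-\frac\delta2+y\quad(y\ge0).\tag{10}$$
The first is $D\le2(D-1)$. The second is equivalent to $4D^2-11D+6\ge0$, that is, $(D-2)(4D-3)\ge0$. The third follows from $(1-\frac\delta2)(1+\delta)=1+\frac\delta2(1-\delta)\ge1$.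

**Step 2 (layout for R($m$)).** *The purpose is to reduce to three pieces of at most half the size.* Let $W\times H$ be admissible for trees of size $m$. By transposition let $W\ge H$. Then $W\ge\sqrt{a(m)}\ge\sqrt{Cm/2}$, so
$$\sqrt C\,m^{1/4}\le\sqrt2\,m^{-1/4}W .$$
Apply the tree rule: $B$ of size $s_1<m/2$, $T'$ and $T''$ of sizes $s_2,s_3\le m/2$, with $s_1+s_2+s_3=m-1$. We use Lemma 1(a) with depth $H$, and apply Lemma 4 to each nonempty piece with $D=H-1$.

**Step 3 (condition (7)).** *The purpose is to check that the slots are not too long.* By (2), $f(s)\le s\,g(m)=\frac sm a(m)$, and $H^2\ge a(m)/\kappa$. With (10),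
$$\frac{f(s)}{(H-1)^2}\le\frac sm\,\kappa\Big(1+\frac6H\Big)\le\frac54\cdot\frac sm\,\kappa,$$
using $6/H\le6/M\le\frac14$. If $s\ge\sqrt m$, then by (5) and $s\le m/2$ this is at most $\frac54\cdot2^{-3/4}\kappa(s)\le\frac56\kappa(s)\le\kappa(s)-1$. If $s<\sqrt m$, it is at most $\frac54\le\kappa(s)-1$.

**Step 4 (total width).** *The purpose is to see that the gain $\delta$ from halving beats all losses.* By (2) and (10),
$$\sum_i\frac{f(s_i)}{H-1}\le\frac{m\,g(m)(1-\delta)}{H}\Big(1+\frac2H\Big)\le W\Big(1-\delta+\frac2H\Big).$$
By (8) and (9), the width required in Lemma 1(a) is at most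
$$W\Big(1-\delta+\tfrac2H\Big)+3\big(1+2^5H\lambda^{-4}+2\sqrt C\,m^{1/4}\big).$$
If $T'=\emptyset$, the column for $v$ is covered by the corresponding "$+1$". Now $2/H\le2/M$, $3\le3W/M$, $H\le W$, and $6\sqrt C\,m^{1/4}\le6\sqrt2\,m^{-1/4}W$. So the width is at most
$$W\Big(1-\delta+\tfrac5M+96\lambda^{-4}+6\sqrt2\,m^{-1/4}\Big)\le W\Big(1-\delta+\tfrac\delta{16}\Big)\le W$$
by (3). Padding gives R($m$).

## 9. Spine pieces in long boxes

Let $P$ be a spine piece of size $m\ge m_0$, let $\mu$ be its median, and let $\ell,d$ be admissible. In both this section and the next we use
$$m\,g(m)=\frac{b(m)}{1+\delta}\le\frac{\ell d}{1+\delta}.\tag{11}$$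
This is where a spine piece, paying $b$, has $\delta$ to spare against trees, which pay $a$.

Assume here that $\ell\ge d$. Then $\ell\ge\sqrt{b(m)}\ge\sqrt{Cm/2}$, so $\sqrt C\,m^{1/4}\le\sqrt2\,m^{-1/4}\ell$, and $d^2\ge b(m)/\kappa$.

**Step 1 (layout).** *The purpose is to split at the median; $T_\mu$ may still be large.* Use Lemma 1(b) with this $\mu$ and depth $d$. The pieces $B_1,B_2$ have size at most $m/2$, and $T_\mu$ has size at most $m-1$. Apply Lemma 4 with $D=d-1$ to the nonempty ones. In all cases $f(s)\le s\,g(m)$ by (2): for $B_1,B_2$ because $s\le m/2$, for $T_\mu$ because it is a tree.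

**Step 2 (condition (7)).** *The purpose is to check that the slots are not too long, even for a tree with nearly $m$ nodes.* We have
$$\frac{f(s)}{(d-1)^2}\le\frac sm\cdot\frac{b(m)}{1+\delta}\cdot\frac{1+6/d}{d^2}\le\frac sm\,\kappa\,\frac{1+6/d}{1+\delta}.$$
If $s\ge\sqrt m$, then by (5) and (10) this is at most $\kappa(s)(1-\frac\delta2+\frac6d)\le\kappa(s)(1-\frac\delta4)\le\kappa(s)-1$. Here $6/d\le6/M\le\delta/4$ by (3), and $\kappa(s)\delta\ge(\lambda/2)^{16}\lambda^{-3}\ge4$ by (4). If $s<\sqrt m$, it is at most $1+\frac6d\le2\le\kappa(s)-1$.

**Step 3 (total length).** *The purpose is to see that the gain from changing price beats all losses.* The three sizes sum to $m-1$, so by (11), (8), (9) and (10) the required length is at most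
$$\ell\,\frac{1+2/d}{1+\delta}+3\big(1+2^5d\lambda^{-4}+2\sqrt C\,m^{1/4}\big)\le\ell\Big(1-\tfrac\delta2+\tfrac5M+96\lambda^{-4}+6\sqrt2\,m^{-1/4}\Big)\le\ell,$$
using $d\le\ell$, $3\le3\ell/M$ and (3). So A($m$) holds when $\ell\ge d$.

## 10. Spine pieces in tall boxes

Now let $\ell<d$; recall $d\le\lambda^4\ell$. This is the case where Lemma 1(b) failed and the fold enters. We have $d\ge\sqrt{b(m)}\ge\sqrt{Cm/2}$ and $\ell\ge\sqrt{b(m)/\sigma}\ge\sqrt{Cm/2}\,\lambda^{-2}$, so
$$\sqrt C\,m^{1/4}\le\sqrt2\,m^{-1/4}d\qquad\text{and}\qquad\sqrt C\,m^{1/4}\le\sqrt2\,\lambda^2m^{-1/4}\ell.\tag{12}$$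

**Step 1 (trees in slots of depth $d-1$).** *The purpose is to check (7) for every single tree hung at the top or the bottom row.* For a tree of size $s<m$ and $D=d-1$, using (2) and $b(m)\le\ell d<d^2$,
$$\frac{a(s)}{(d-1)^2}\le\frac{b(m)}{d^2}\Big(1+\frac6d\Big)\le2\le\kappa(s)-1 .$$

**Step 2 (at most eight spine nodes).** *The purpose is to dispose of short spines, for which no fold is needed.* Let $k\le8$. Use Lemma 1(c) with depth $d$, and Lemma 4 for the nonempty $T_i$ with $D=d-1$. There are at most eight slots, all for trees, so the better bound in (9) applies. By (11) and (10) the length needed is at most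
$$\ell\Big(1-\tfrac\delta2+\tfrac2d\Big)+8\big(1+2^{17}d\lambda^{-16}+2\sqrt C\,m^{1/4}\big)\le\ell\Big(1-\tfrac\delta2+\tfrac{10}M+2^{20}\lambda^{-12}+16\sqrt2\,\lambda^2m^{-1/4}\Big)\le\ell .$$
Here we used $8\le8\ell/M$, $2/d\le2/M$, $d\le\lambda^4\ell$, (12), and finally (3), since $16\sqrt2<24$.

From now on $k\ge9$.

**Step 3 (where to fold).** *The purpose is to choose the bottom node $x_j$ so that both legs have tails of at most half the size.* Let
$$j=\min(\max(\mu,5),k-4),\qquad Q=(x_1,\dots,x_{j-1}),\qquad Q'=(x_{j+1},\dots,x_k),$$
with their trees and with sizes $q,q'$. Since $k\ge9$, we have $5\le j\le k-4$, so both have at least 4 spine nodes. Their tails in the sense of Lemma 2 are $(x_4,\dots,x_{j-1})$ and $(x_{j+4},\dots,x_k)$, with their trees. *Each tail has a single spine node or has size at most $m/2$*: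

- if $5\le\mu\le k-4$, then $j=\mu$; neither tail contains $x_\mu$, and each lies on one side of it;
- if $\mu<5$, then $j=5$; the first tail is $(x_4)$, and the second lies beyond $x_\mu$;
- if $\mu>k-4$, then $j=k-4$; the second tail is $(x_k)$, and the first lies before $x_\mu$.

In a single-node tail the tree at that node may be large, but it is a tree and pays the price $a$. The same holds for $T_j$ and for the three trees at the beginning of each leg. So every large piece that can occur is a tree.

**Step 4 (widths of the two legs and total length).** *The purpose is to give each leg its share of the area and a little more, and to check that everything fits in $\ell$ columns.* Put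
$$u=1+\Big\lceil\frac{q\,g(m)}{(1-\beta)d}+\beta\ell\Big\rceil,\qquad u'=1+\Big\lceil\frac{q'g(m)}{(1-\beta)d}+\beta\ell\Big\rceil .$$
The factor $1-\beta$ leaves room for losses inside the leg, and $\beta\ell$ keeps the leg from being too thin. Let $w$ be the width given by Lemma 4 for $T_j$ with $D=d-1$ (allowed by Step 1), and $w=0$ if $T_j=\emptyset$.

We use $q+q'+|T_j|=m-1\le m$, $\frac1{1-\beta}\le1+2\beta$, and $\frac d{d-1}\le1+\frac2d\le1+2\beta$, since $2/d\le2/M\le\beta$ by (3). By (11) and (10), $m\,g(m)/d\le\ell/(1+\delta)\le\ell(1-\frac\delta2)$. Each of $u,u'$ contributes at most 2 for the "$1+$" and the rounding, and $\max(1,w)$ contributes 1. So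
$$u+\max(1,w)+u'\le\ell\Big(1-\tfrac\delta2\Big)(1+2\beta)+2\beta\ell+5+2^{17}d\lambda^{-16}+2\sqrt C\,m^{1/4}$$
$$\le\ell\Big(1-\tfrac\delta2+4\beta+\tfrac5M+2^{17}\lambda^{-12}+2\sqrt2\,\lambda^2m^{-1/4}\Big)\le\ell\Big(1-\tfrac\delta2+\tfrac\delta4+\tfrac\delta{16}\Big)\le\ell,$$
by $d\le\lambda^4\ell$, (12), $4\beta=\delta/4$ and (3). In particular $u,u'\le\ell<d$.

**Step 5 (condition (7) inside a leg).** *The purpose is to allow Lemma 4 with the width of the leg as the depth of the slots.* We want to apply Lemma 2 to $Q$ in a $u\times d$ box, with Lemma 4 for $D=u-1\ge1$. The pieces are the nonempty ones among $T_1,T_2,T_3$, and the tail. If the tail is a single spine node, it enters through its tree $T_4$ (first case of Lemma 2). Otherwise it enters reversed, as a spine piece of size at most $m/2$ (second case). In all cases $f(s)\le s\,g(m)$ by (2).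

Since $d\le\lambda^4\ell$, we have $u-1\ge\beta\ell\ge\frac1{16}\lambda^{-3}\lambda^{-4}d$. Also $d^2\ge\ell d\ge b(m)\ge m\,g(m)$. Hence
$$\frac{f(s)}{(u-1)^2}\le256\,\lambda^{14}\,\frac{s\,g(m)}{d^2}\le256\,\lambda^{14}\,\frac sm .$$
If $s\ge\sqrt m$, this is at most $256\lambda^{14}\le(\lambda/2)^{16}-1\le\kappa(s)-1$ by (4). If $s<\sqrt m$, it is at most $256\lambda^{14}/\sqrt m\le1\le\kappa(s)-1$. So (7) holds.

**Step 6 (heights inside a leg).** *The purpose is to verify the inequality of Lemma 2 with $h=d$.* Transposing, the "width" of Lemma 4 becomes the height: each tree gets an R-drawing of width $u-1$ (after padding) and height bounded by (8). A tail treated as a spine piece gets an A-drawing of depth at most $u-1\le u$, whose length, bounded by (8), is $h_4$. The sizes of the four pieces sum to at most $q$. So the sum in Lemma 2 is at most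
$$\frac{q\,g(m)}{u-1}+1+4\big(1+2^5(u-1)\lambda^{-4}+2\sqrt C\,m^{1/4}\big).$$
An empty $T_1$ or $T_4$, for which $\max(1,h_i)=1$, is covered by the "$+1$" of its piece. By the choice of $u$, the first term is at most $(1-\beta)d$. Using $u-1<d$, $5\le5d/M$ and (12), the sum is at most
$$(1-\beta)d+d\Big(\tfrac5M+2^7\lambda^{-4}+8\sqrt2\,m^{-1/4}\Big)\le(1-\beta)d+\beta d=d$$
by (3), whose right side is $\beta$. So $Q$ has a Z-drawing in $u\times d$.

The same argument applies to $Q'$ in $u'\times d$: the trees are $T_{j+1},T_{j+2},T_{j+3}$, the tail is $(x_{j+4},\dots,x_k)$, and $u',q'$ replace $u,q$. Both facts that were used about $u$, namely $u-1\ge\beta\ell$ and $u-1\ge q\,g(m)/((1-\beta)d)$, hold for $u'$ and $q'$ by definition, and $u'<d$.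

**Step 7 (conclusion).** *The purpose is to assemble the fold.* Lemma 3 gives an A-drawing of $P$ of length $u+\max(1,w)+u'\le\ell$ and depth $d$; pad it to length $\ell$. This proves A($m$), and with it the Proposition. $\blacksquare$

## 11. Square boxes and Theorem 1

*Proof of Theorem 1.* Apply R($n$) with $W=H=\lceil\sqrt{a(n)}\,\rceil$, which is admissible. Since $a(n)\le Cn$ and $C\ge1$, the area is at most $(\sqrt{Cn}+1)^2\le4Cn$. $\blacksquare$

## 12. All boxes of logarithmic thickness

We now carry out the repair suggested after Example 2: split in a strip of fixed height until the pieces are so small that they fit in nearly square boxes, and use the Proposition there.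

*Proof of the first part of Theorem 2, with $c=144C$.* By transposition let $H\le W$. So $H\ge4\log n+4$ and $WH\ge144Cn$. Put $X=H^2/(4C)$.

If $n\le X$, then $a(n)\le Cn\le H^2$, and R($n$) gives an R-drawing in $H\times H$, which we pad to $W\times H$. Let $n>X$.

**Step 1 (the recursion).** *The purpose is to cut the tree into pieces of size at most $X$.* Start with the whole tree at depth $H$. A tree piece of size greater than $X$ at depth $D$ is split by Lemma 1(a) and the tree rule: $B$ and $T''$ get depth $D$, and $T'$ gets depth $D-1$. A spine piece of size greater than $X$ at depth $D$ is split by Lemma 1(b) at its median: $B_1,B_2$ get depth $D$, and $T_\mu$ gets depth $D-1$. These pieces are called *internal*. Nonempty pieces of size at most $X$ are *leaves* of the recursion. Sizes decrease strictly, so the recursion ends.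

**Step 2 (depths).** *The purpose is to show that the depth never falls below $H/2$.* A child of a tree piece has at most half its size. A spine child of a spine piece has at most half its size. The tree child of a spine piece is smaller than its parent, and its own children have at most half its size. So the size at least halves in any two consecutive steps. If $P_0,\dots,P_t$ are the internal pieces on a path downward from the start, then $1\le n/2^{\lfloor t/2\rfloor}$, so $t\le2\log n+1$, and there are at most $2\log n+2$ of them. Each lowers the depth by at most 1. Hence every depth that occurs is at least $H-(2\log n+2)\ge H/2\ge2$, so Lemma 1 is applicable throughout.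

**Step 3 (leaves).** *The purpose is to bound the width of a leaf.* For a leaf of size $s\le X$ at depth $D\ge H/2$ we have $f(s)\le Cs\le H^2/4\le D^2$. So (7) holds, as $f(s)/D^2+1\le2\le\kappa(s)$, and Lemma 4, in the form (8), gives width at most $D+1+D\le3D\le3H$.

**Step 4 (number of internal pieces).** *The purpose is to see that there are only $O(n/X)$ of them, with no logarithm.* A tree piece that is a proper descendant of a tree piece of size $m$ has size at most $m/2$, because already the first step from a tree piece halves. A spine piece that is a proper descendant of a spine piece of size $m$ also has size at most $m/2$. If the first step goes to a spine child, that child has size at most $m/2$. If it goes to $T_\mu$, which has size less than $m$, then the spine descendant is a proper descendant of this tree piece, and so has at most half of its size.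

Hence the internal tree pieces with size in $(2^iX,2^{i+1}X]$ are pairwise not ancestor-related, so they are node-disjoint, and there are at most $n/(2^iX)$ of them. The same holds for spine pieces. Summing over $i\ge0$, there are at most $2n/X+2n/X=4n/X$ internal pieces.

**Step 5 (total width).** *The purpose is to add up.* By Lemma 1 the width of an internal piece is the sum of the widths of its children, where an empty $T'$ or $T_\mu$ counts as a single column. Unrolling, the total width is the sum of the widths of all leaves and of all such single columns. Each of these widths is at most $3H$, and each internal piece has at most three of them as children. Therefore the total width is at most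
$$3H\cdot3\cdot\frac{4n}X=\frac{36nH\cdot4C}{H^2}=\frac{144Cn}{H}\le W .$$
Lemma 1(a), applied at the top, puts the root at the corner. Padding finishes the proof. $\blacksquare$

## 13. Complete trees need logarithmic thickness

*Proof of the converse in Theorem 2.* The inequality $WH\ge n$ holds because nodes occupy distinct grid points. The other bound uses the complete trees of Section 1.

**Claim.** *In any SO-drawing of the complete binary tree of height $h$, some vertical grid line contains at least $\lfloor h/2\rfloor+1$ grid points lying on the drawing (on nodes or edges).*

**Step 1 (induction on $h$).** *The purpose is to gain one grid point every two levels.* For $h\le1$ the claim asks for one grid point, which is trivial. Let $h\ge2$. Take three of the four subtrees rooted at depth 2; they are complete of height $h-2$. By induction each of them, say $Q_i$, has a vertical grid line $x=c_i$ with at least $\lfloor(h-2)/2\rfloor+1=\lfloor h/2\rfloor$ grid points on its drawing. Label them so that $c_1\le c_2\le c_3$.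

The tree minus $Q_2$ is connected and contains $Q_1$ and $Q_3$. So its drawing is a connected set that meets $x=c_1$ and $x=c_3$, hence meets $x=c_2$. We find a grid point of this drawing on $x=c_2$. If the meeting point is a node, it is a grid point. If it lies on a horizontal edge, it is a grid point, since the edge lies in a grid row and $c_2$ is an integer. If it lies on a vertical edge, the end-nodes of that edge are grid points on $x=c_2$.

This grid point is not on the drawing of $Q_2$, because vertex-disjoint parts of the tree are drawn disjointly: nodes are distinct, no edge passes through a foreign node, and edges do not cross. (Overlapping collinear edges without a common end-node would make one of them contain an end-node of the other.) So $x=c_2$ carries at least $\lfloor h/2\rfloor+1$ grid points, which proves the claim.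

**Step 2 (from the claim to all $n$).** *The purpose is to pass to boxes and to arbitrary $n$.* A vertical line of a $W\times H$ box contains $H$ grid points of the box, so $H\ge\lfloor h/2\rfloor+1$. By symmetry $W\ge\lfloor h/2\rfloor+1$. For given $n\ge1$ let $h=\lfloor\log(n+1)\rfloor-1\ge0$. The complete binary tree of height $h$ has $2^{h+1}-1\le n$ nodes; append a path at a leaf to obtain $n$ nodes. Every SO-drawing of this tree contains one of the complete tree. Since $h\ge\log(n+1)-2$, it satisfies
$$\min(W,H)\ge\Big\lfloor\frac h2\Big\rfloor+1\ge\frac{h+1}2\ge\frac12\big(\log(n+1)-1\big).\qquad\blacksquare$$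

Up to constant factors, then, the boxes in which all $n$-node binary trees have SO-drawings are exactly those with $WH=\Omega(n)$ and $\min(W,H)=\Omega(\log n)$, and linear area is attained for every aspect ratio in this range.
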